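# Depth of the associated graded ring over a regular local ring when every $\Delta_p$ is at most 1

## 1. The theorems, and what they say

Throughout, $(R,\mathfrak m)$ is a regular local ring of dimension $d>0$ with infinite residue field $k$, unless a weaker assumption is stated. The characteristic is arbitrary, possibly mixed. $I$ is an $\mathfrak m$-primary ideal, $J\subseteq I$ is a minimal reduction, $gr_I(R)=\bigoplus_{n\ge0}I^n/I^{n+1}$, and
$$\Delta_p(I,J)=\ell\!\left(\frac{I^{p+1}\cap J}{I^pJ}\right)\qquad(p\ge0),$$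
where $\ell$ is length over $R$. We put $I^j=R$ for $j\le 0$.

**Theorem A ($d\ge 3$).** Let $x,y,z,t_4,\dots,t_d$ be a regular system of parameters of $R$, and put
$$I=(x^9,\,y^9,\,z^9,\,x^4yz^4,\,x^3y^3z^3,\,xy^7z)+(x,y,z)^{10}+(t_4,\dots,t_d),\qquad J=(x^9,y^9,z^9,t_4,\dots,t_d).$$
Then $J$ is a minimal reduction of $I$, $\Delta_1(I,J)=\Delta_2(I,J)=1$, $\Delta_p(I,J)=0$ for all other $p$, and $\operatorname{depth}gr_I(R)\le d-2$.

**Theorem B ($d\le2$).** If $d\le2$ and $\Delta_p(I,J)\le1$ for all $p$, then $\operatorname{depth}gr_I(R)\ge d-1$. For $d=2$ the single condition $\Delta_1(I,J)\le1$ suffices. It is sharp: in every $2$-dimensional $R$, for a regular system of parameters $x,y$, the ideals $I=(x^4,x^3y,xy^3,y^4)$ and $J=(x^4,y^4)$ satisfy $\Delta_1=2$, $\Delta_p=0$ for $p\ne1$, and $\operatorname{depth}gr_I(R)=0$.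

**Corollary.** For a fixed regular local ring $R$ of dimension $d>0$ with infinite residue field, the implication
$$\Delta_p(I,J)\le1\ \text{ for all }p\quad\Longrightarrow\quad\operatorname{depth}gr_I(R)\ge d-1$$
holds for all pairs $(I,J)$ if and only if $d\le2$.

The number $\Delta_p$ measures how far $I^{p+1}\cap J$ is from the obvious part $I^pJ$. The classical Valabrega–Valla criterion says that, over a Cohen–Macaulay ring, all $\Delta_p$ vanish exactly when $gr_I(R)$ is Cohen–Macaulay, that is, of depth $d$. So it is natural to ask whether the next best condition, every $\Delta_p$ at most $1$, costs at most one unit of depth. Guerrieri and Huneke (1993) asked this for Cohen–Macaulay local rings. Wang (2002) gave a counterexample in that generality. Under the same hypothesis one always has $\operatorname{depth}gr_I(R)\ge d-2$ (C–Elias), so the depth in Theorem A equals $d-2$. The handout "Bigraded structures and the depth of Blow-up algebras" raises the question for regular $R$. The Corollary answers it: yes in dimensions $1$ and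 $2$, and no in every regular local ring of dimension at least $3$ with infinite residue field, even with $\sum_p\Delta_p=2$.

## 2. Reductions, depth and the Koszul complex

In this section $R$ may be any Cohen–Macaulay local ring of dimension $d>0$ with infinite residue field.

**Reductions.** An ideal $J\subseteq I$ is a *reduction* of $I$ if $I^{n+1}=JI^n$ for some $n$ (then for all larger $n$). It is a *minimal* reduction if it contains no smaller reduction of $I$. We use these textbook facts for $\mathfrak m$-primary $I$.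

- Every minimal reduction is generated by $d$ elements, and every $\mathfrak m$-primary ideal has a reduction generated by $d$ elements (here $k$ infinite is used).
- A reduction has the same multiplicity as the ideal. If $J$ is $\mathfrak m$-primary and generated by $d$ elements, these form a regular sequence and $\ell(R/J)=e(J)$. So for such a reduction $J$ of $I$, $\ell(R/J)=e(I)$.
- If $J$ is a reduction of $I$, then $I\subseteq\overline J$, where the bar is integral closure. Since $J^n$ is then a reduction of $I^n$, also $I^n\subseteq\overline{J^n}$.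

A consequence: *a reduction $J$ of $I$ generated by $d$ elements is minimal.* If $K\subseteq J$ is a reduction of $I$, choose a reduction $K'$ of $K$ generated by $d$ elements. Then $K'$ is a reduction of $I$, so $\ell(R/K')=e(I)=\ell(R/J)$ with $K'\subseteq J$. Hence $K'=J$ and $K=J$.

**Depth.** Let $G=gr_I(R)$. Since $G_0=R/I$ is local Artinian, $G$ has a unique maximal homogeneous ideal $\mathfrak M=(\mathfrak m/I)\oplus G_+$, and $\operatorname{depth}G$ means the grade of $\mathfrak M$ on $G$. In particular $\operatorname{depth}G=0$ if and only if some nonzero homogeneous element of $G$ is killed by $\mathfrak M$. It is equivalent that some nonzero homogeneous element $\zeta$ is killed by $G_+$: then $G\zeta=(R/I)\zeta$ has finite length, so it contains a nonzero element killed by $\mathfrak M$.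

**Koszul homology.** Let $J=(f_1,\dots,f_d)$ be a reduction of $I$ and let $f_i^*$ be the image of $f_i$ in $G_1=I/I^2$. If $I^{n+1}=JI^n$ for $n\ge r$, then $G_{n+1}=(f_1^*,\dots,f_d^*)G_n$ for these $n$. Also $\mathfrak m/I$ is nilpotent. Hence $(f_1^*,\dots,f_d^*)$ has radical $\mathfrak M$. Grade depends only on the radical, so depth-sensitivity of the Koszul complex (Bruns–Herzog, *Cohen–Macaulay Rings*, Thm. 1.6.17) gives
$$\operatorname{depth}G=d-\max\{i:\ H_i(f_1^*,\dots,f_d^*;G)\ne0\}.\tag{1}$$

For $d=1$ the inequality $\operatorname{depth}gr_I(R)\ge d-1=0$ says nothing, so Theorem B is trivially true there. The first real case is $d=2$.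

## 3. Counting monomials in a regular system of parameters

All our examples are generated by monomials in a regular system of parameters. In a power series ring over a field one computes with these by inspecting exponents. The next lemma allows the same in any regular local ring.

Let $x_1,\dots,x_d$ be a regular system of parameters of the regular local ring $R$, let $P=\mathbb Z[X_1,\dots,X_d]$, and view $R$ as a $P$-algebra by $X_i\mapsto x_i$. A *monomial ideal* of $P$ is one generated by monomials. It is the $\mathbb Z$-span of the monomials in it, so sums, products, intersections, and colons by monomials of monomial ideals are again monomial. For $\mu\in P$ we also write $\mu$ for its image in $R$.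

**Lemma 1.** For a monomial ideal $M$, $\operatorname{Tor}^P_i(P/M,R)=0$ for $i\ge1$. Consequently, for monomial ideals $M,M'$ and a monomial $\mu$:

1. $(M\cap M')R=MR\cap M'R$;
2. $MR:\mu=(M:\mu)R$;
3. if $\mu\notin M$, then $\mu\notin MR$;
4. if $M\subseteq M'$ and exactly $N<\infty$ monomials lie in $M'\setminus M$, then $\ell(M'R/MR)=N$.

*Proof.* *The Tor statement.* Let $M\ne P$. Among the ideals $M:\mu$ with $\mu$ a monomial outside $M$, choose a maximal one. Suppose $\mu'\mu''\in M:\mu$ for monomials $\mu',\mu''$ with $\mu''\notin M:\mu$. Then $M:\mu\mu''$ is proper and contains $M:\mu$, hence equals it, and $\mu'\in M:\mu\mu''=M:\mu$. So a monomial in $M:\mu$ has one of its variables in $M:\mu$, that is, $M:\mu=(X_S)$ is generated by a set $S$ of variables. There is an exact sequence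
$$0\to P/(M:\mu)\xrightarrow{\ \mu\ }P/M\to P/(M+(\mu))\to0.$$
Now repeat with $M+(\mu)\supsetneq M$. As $P$ is Noetherian, this stops, and $P/M$ has a finite filtration with factors of the form $P/(X_S)$. The Koszul complex on $X_S$ resolves $P/(X_S)$, so $\operatorname{Tor}_i^P(P/(X_S),R)=H_i(x_S;R)$. This vanishes for $i\ge1$ because $x_S$ is part of a regular system of parameters, hence a regular sequence. The long exact sequences of Tor finish the proof.

*(1)* Tensor $0\to P/(M\cap M')\to P/M\oplus P/M'\to P/(M+M')\to0$ with $R$. It stays exact because $\operatorname{Tor}_1(P/(M+M'),R)=0$. So $R/(M\cap M')R\to R/MR\oplus R/M'R$ is injective, which is (1).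

*(2)* Tensor the displayed sequence (valid for every monomial $\mu$) with $R$. It stays exact because $\operatorname{Tor}_1(P/(M+(\mu)),R)=0$. So multiplication by $\mu$ is injective from $R/(M:\mu)R$ to $R/MR$.

*(3)* $M:\mu$ is a proper monomial ideal, so $M:\mu\subseteq(X_1,\dots,X_d)$. By (2), $MR:\mu\subseteq\mathfrak m$, so $1\notin MR:\mu$.

*(4)* For monomial ideals $M_1\subseteq M_2$, tensor $0\to M_2/M_1\to P/M_1\to P/M_2\to0$ with $R$. Since $\operatorname{Tor}_1(P/M_2,R)=0$, we get $(M_2/M_1)\otimes R\cong M_2R/M_1R$. List the monomials of $M'\setminus M$ as $\mu_1,\dots,\mu_N$ with non-increasing degree and put $M_i=M+(\mu_1,\dots,\mu_i)$, so $M_N=M'$. The monomial $X_j\mu_i$ lies in $M'$. It is in $M$, or it has larger degree than $\mu_i$ and was listed earlier. In either case $X_j\mu_i\in M_{i-1}$. And $\mu_i\notin M_{i-1}$: it is not in $M$, and it is not a multiple of an earlier $\mu_j$, since $\deg\mu_j\ge\deg\mu_i$ and $\mu_j\ne\mu_i$. So $M_{i-1}:\mu_i=(X_1,\dots,X_d)$, hence $M_i/M_{i-1}\cong P/(X_1,\dots,X_d)$ and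 $M_iR/M_{i-1}R\cong R/\mathfrak m=k$. Adding up gives $N$. $\square$

Consequently, if $I,J$ are images of monomial ideals of $P$, then $\Delta_p$ is the number of monomials in $(I^{p+1}\cap J)\setminus I^pJ$, computed in $P$, whenever this number is finite.

## 4. A cubic and a quartic ideal in two variables

Let $d=2$, with regular system of parameters $x,y$, and write $\mathfrak n=(x,y)$ in $P=\mathbb Z[x,y]$. In a fixed degree $n$ we record the monomial $x^iy^{n-i}$ by $i$.

**The cubic ideal.** Let $I=(x^3,x^2y,y^3)$ and $J=(x^3,y^3)$. In degree $6$, $I^2$ has exponents $\{0,2,3\}+\{0,2,3\}=\{0,2,3,4,5,6\}$, and $IJ$ has $\{0,3\}+\{0,2,3\}=\{0,2,3,5,6\}$. For each $0\le i\le 7$ one of $i,i-1$ is in the latter set, so $IJ$ contains every monomial of degree $\ge7$. All monomials of degree $\ge5$ are in $J$, so $I^2\subseteq J$. The only monomial in $(I^2\cap J)\setminus IJ$ is $x^4y^2$, and $\Delta_1=1$. Next, $I^3$ and $I^2J$ are generated in degree $9$, with exponent sets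
$$\{0,2,3,4,5,6\}+\{0,2,3\}=\{0,2,\dots,9\},\qquad \{0,2,3,4,5,6\}+\{0,3\}=\{0,2,\dots,9\}.$$
So $I^3=JI^2$. Hence $J$ is a minimal reduction, and $\Delta_p=0$ for $p\ne1$.

Put $h=xy^2\notin I$. The monomial counted by $\Delta_1$ is $x^3h=(x^2y)^2\in I^2$. So the class of $h$ in $G_0$ is killed by $(x^3)^*$. It is not killed by $(y^3)^*$, since $y^3h=xy^5\notin I^2$. Theorem B gives $\operatorname{depth}G\ge1$. The depth is not $2$, by the Valabrega–Valla criterion, since $\Delta_1\ne0$.

**The quartic ideal: the sharpness claim of Theorem B.** Let $I=(x^4,x^3y,xy^3,y^4)$ and $J=(x^4,y^4)$.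

- Since $\{0,1,3,4\}+\{0,1,3,4\}=\{0,\dots,8\}$, we have $I^2=\mathfrak n^8$.
- For $m\ge8$ every monomial of degree $m+4$ has an exponent $\ge4$, so $J\mathfrak n^m=\mathfrak n^{m+4}$. It follows that $I^p=\mathfrak n^{4p}$ and $I^{p+1}=JI^p$ for $p\ge2$. So $J$ is a minimal reduction and $\Delta_p=0$ for $p\ge2$. Trivially $\Delta_0=0$.
- Every monomial of degree $\ge 7$ is in $J$, so $I^2=\mathfrak n^8\subseteq J$. In degree $8$, $IJ$ has exponents $\{0,4\}+\{0,1,3,4\}=\{0,1,3,4,5,7,8\}$. For each $0\le i\le9$ one of $i,i-1$ is in this set, so $IJ$ contains all monomials of degree $\ge9$. The monomials of $(I^2\cap J)\setminus IJ$ are $x^2y^6$ and $x^6y^2$, and $\Delta_1=2$ by Lemma 1.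
- Put $h=x^2y^2$. Then $h\notin I$ (Lemma 1(3)) but $hI\subseteq\mathfrak n^8=I^2$. So the class of $h$ in $R/I$ is nonzero and killed by $G_+$, and $\operatorname{depth}gr_I(R)=0$.

Here the missing monomial $h$ satisfies both $y^4h=(xy^3)^2\in I^2$ and $x^4h=(x^3y)^2\in I^2$. In degree zero, depth $0$ costs two relations, and both are counted by the same number $\Delta_1$. We return to this in Section 6.

## 5. Dimension two

Let $d=2$ and $J=(a,b)$. The generators $a,b$ form a regular sequence.

**Step 1: $\Delta_1$ controls $\ell(I^2/IJ)$.** This step is the only place where regularity is used. The Briançon–Skoda theorem for regular rings (Lipman–Sathaye, *Michigan Math. J.* 28 (1981)) says: if $J$ is generated by $l$ elements in a regular ring, then $\overline{J^{\,n+l-1}}\subseteq J^n$ for $n\ge1$. With $l=2$ and $n=1$, $\overline{J^2}\subseteq J$. Hence $I^2\subseteq\overline{J^2}\subseteq J$, and $\ell(I^2/IJ)=\Delta_1(I,J)\le1$.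

So Theorem B for $d=2$ follows from the next proposition, which is known (Huckaba, Elias, Rossi). The proof below follows Rossi's method.

**Proposition 2.** Let $R$ be a $2$-dimensional Cohen–Macaulay local ring with infinite residue field, $I$ an $\mathfrak m$-primary ideal with minimal reduction $J=(a,b)$, and $\ell(I^2/IJ)\le1$. Then $\operatorname{depth}gr_I(R)\ge1$.

The plan is to compute one number, the coefficient $e_1$ of the Hilbert polynomial
$$\ell(R/I^n)=e_0\binom{n+1}2-e_1n+e_2\qquad(n\gg0),$$
from two different filtrations, and to compare the results. The second filtration is built as follows.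

**Definition.** The *Ratliff–Rush closure* of $I^n$ is $\widetilde{I^n}=\bigcup_k(I^{n+k}:I^k)$ for $n\ge1$; put $\widetilde{I^n}=R$ for $n\le0$.

The union is increasing in $k$, so $\widetilde{I^n}=I^{n+k}:I^k$ for $k\gg0$. One has $I\cdot\widetilde{I^n}\subseteq\widetilde{I^{n+1}}\subseteq\widetilde{I^n}$ for $n\ge1$. In the quartic example $x^2y^2\in\widetilde I\setminus I$, since $x^2y^2I\subseteq I^2$.

**Lemma 3.** In the situation of Proposition 2, $\widetilde{I^n}=I^n$ for $n\gg0$.

*Proof.* By Artin–Rees for the submodule $R\,(a,b)\subseteq R^2$ there is $c$ with $I^nR^2\cap R(a,b)\subseteq I^{n-c}(a,b)$ for $n\ge c$. If $xJ\subseteq I^n$, then $x(a,b)=x'(a,b)$ with $x'\in I^{n-c}$, and $x=x'$ because $a$ is a nonzerodivisor. So $I^n:J\subseteq I^{n-c}$. On the other hand, $0:_GG_+$ is a finitely generated module over $G/G_+=R/I$, so it vanishes in degrees $\ge n_0$ for some $n_0$. That is, if $m\ge n_0$, $x\in I^m$ and $xI\subseteq I^{m+2}$, then $x\in I^{m+1}$.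

Let $n\ge n_0+c$. I claim $I^{n+1}:I=I^n$. Let $xI\subseteq I^{n+1}$. Then $x\in I^{n+1}:J\subseteq I^{n+1-c}$. If $x\notin I^n$, let $m$ be the largest integer with $x\in I^m$, so $n_0<n+1-c\le m<n$. Then $xI\subseteq I^{n+1}\subseteq I^{m+2}$ gives $x\in I^{m+1}$, a contradiction. This proves the claim, and applying it repeatedly, $I^{n+k}:I^k=I^{n+k-1}:I^{k-1}=\dots=I^n$. $\square$

**Step 2: a formula for $e_1$, valid for many filtrations.** The aim is to express $e_1$ by local terms, one of which detects depth. Let $\{F_n\}$ be a decreasing sequence of ideals with $F_n=R$ for $n\le0$, $J\subseteq F_1$, $JF_{n-1}\subseteq F_n$ for all $n$, and $F_n=I^n$ for $n\gg0$. All lengths below are finite because each $F_n$ contains a power of $I$. For $n\ge1$ consider the complex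
$$0\to R/F_{n-2}\xrightarrow{\binom{-b}{a}}(R/F_{n-1})^2\xrightarrow{(a,b)}R/F_n\to0 .$$
Its homology is as follows.

- $H_0=R/(J+F_n)$.
- $H_2=(F_{n-1}:J)/F_{n-2}$.
- $H_1\cong(J\cap F_n)/JF_{n-1}$, by $(\alpha,\beta)\mapsto\alpha a+\beta b$. Cycles are the pairs with $\alpha a+\beta b\in F_n$, so the map is well defined and surjective, and it kills boundaries. If $\alpha a+\beta b=\alpha'a+\beta'b$ with $\alpha',\beta'\in F_{n-1}$, then $(\alpha-\alpha',\beta-\beta')\in R(-b,a)$ because $a,b$ is a regular sequence. So $(\alpha,\beta)$ is a boundary modulo $F_{n-1}$.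

Put $H(n)=\ell(R/F_n)$, $v_n=\ell(F_n/JF_{n-1})$, $\omega_n=\ell\big((F_{n-1}:J)/F_{n-2}\big)$, and recall $e_0=e(I)=\ell(R/J)$. Since $\ell(R/(J+F_n))=e_0-\ell(F_n/(J\cap F_n))$, taking Euler characteristics gives
$$H(n)-2H(n-1)+H(n-2)=e_0-\ell\Big(\frac{F_n}{J\cap F_n}\Big)-\ell\Big(\frac{J\cap F_n}{JF_{n-1}}\Big)+\omega_n=e_0-v_n+\omega_n.$$
For $n\gg0$ we have $F_n=I^n=JI^{n-1}=JF_{n-1}$, so $v_n=0$. The left side is then $e_0$, so $\omega_n=0$ too. Sum over $1\le n\le N$ with $N\gg0$. As $H(0)=H(-1)=0$, the left side telescopes to $H(N)-H(N-1)=e_0N-e_1$. Hence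
$$e_1=\sum_{n\ge1}(v_n-\omega_n).\tag{2}$$
The number $e_1$ depends only on $I$, not on the filtration.

*The filtration $F_n=I^n$.* From now on $v_n=\ell(I^n/JI^{n-1})$, and $\omega_n$ is taken for this filtration. *If all $\omega_n=0$, then $\operatorname{depth}gr_I(R)\ge1$.* Indeed, depth $0$ would give $x\in I^n\setminus I^{n+1}$ whose class is killed by $G_+$, so $xJ\subseteq xI\subseteq I^{n+2}$. Then $x\in I^{n+2}:J=I^{n+1}$, because $\omega_{n+3}=0$. This is a contradiction.

*The filtration $F_n=\widetilde{I^n}$.* It satisfies the conditions, by Lemma 3 and the inclusions after the definition. Here all $\omega_n$ vanish. This is trivial for $n\le2$, where $F_{n-2}=R$. For $n\ge3$ let $xJ\subseteq\widetilde{I^{n-1}}$. For $k\gg0$, $xI^{k+1}=xJI^k\subseteq\widetilde{I^{n-1}}I^k\subseteq I^{n-1+k}$, so $x\in\widetilde{I^{n-2}}$. With $\tilde v_n=\ell(\widetilde{I^n}/J\widetilde{I^{n-1}})$, formula (2) reads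
$$e_1=\sum_{n\ge1}\tilde v_n.\tag{3}$$

By (2) for $F_n=I^n$, we have $\sum\omega_n=\sum v_n-e_1$. So *it suffices to prove $\sum v_n\le e_1=\sum\tilde v_n$*. A first attempt would be to show $v_n\le\tilde v_n$ for each $n$. This is not true in general, because $I^n$ may lie in $J\widetilde{I^{n-1}}$ without lying in $JI^{n-1}$. The quartic ideal shows it. There $\widetilde{I}=\mathfrak n^4$: it contains $\mathfrak n^4=I+(x^2y^2)$. Conversely, if $xI^k\subseteq I^{k+1}$ with $k\ge2$, then $x\,\mathfrak n^{4k}\subseteq\mathfrak n^{4k+4}$ with $\mathfrak n R=\mathfrak m$, so $x\in\mathfrak m^4$ because $gr_{\mathfrak m}(R)$ is a domain. We find $v_2=2$, but $\tilde v_2=\ell(\mathfrak n^8/J\mathfrak n^4)=0$, as every monomial of degree $8$ is divisible by $x^4$ or $y^4$. Even the sums are in the wrong order. Since $\ell(R/I)=11$ and $\ell(R/J)=16$, we have $v_1=5$, so $\sum v_n=5+2=7$. But $\sum\tilde v_n=6+0=6=e_1$, in agreement with $\ell(R/\mathfrak m^{4n})=8n^2+2n=16\binom{n+1}2-6n$. The difference is $\omega_3=\ell((I^2:J)/I)=\ell(\mathfrak n^4/I)=1$.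 So the hypothesis $\ell(I^2/IJ)\le1$ must enter, and the comparison has to be made on the sums. The extra generators of the closures must pay for the terms $v_n$ that survive too long.

**Step 3: the hypothesis bounds every $v_n$ with $n\ge2$.** I claim there are $\alpha,\beta\in I$ with
$$I^{n+1}=JI^n+(\alpha^n\beta),\qquad \mathfrak m\,\alpha^n\beta\subseteq JI^n\qquad(n\ge1).\tag{4}$$
For $n=1$: if $I^2\ne JI$, some product $\alpha\beta$ of elements of $I$ is not in $JI$. Since $\ell(I^2/JI)=1$, it generates $I^2$ modulo $JI$ and is killed by $\mathfrak m$ there. If $I^2=JI$, take $\alpha=\beta=0$. Inductively,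
$$I^{n+2}=JI^{n+1}+\alpha^n\beta I,\qquad \alpha^n\beta I\subseteq\alpha^nI^2=\alpha^n\big(JI+(\alpha\beta)\big)\subseteq JI^{n+1}+(\alpha^{n+1}\beta),$$
and $\mathfrak m\alpha^{n+1}\beta=\alpha^n(\mathfrak m\alpha\beta)\subseteq\alpha^nJI\subseteq JI^{n+1}$. This proves (4), and so $v_n\le1$ for $n\ge2$.

**Step 4: when $v_n$ must become zero.** We bound the last $n$ with $v_n\ne0$, using a determinant trick on the difference of the two filtrations. Let
$$K=\bigoplus_{n\ge1}\widetilde{I^n}/I^n,$$
a graded $R[It]$-module with $K_n=0$ for $n\gg0$. For $n\ge1$ put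
$$\nu_n=\ell\big(\widetilde{I^n}/(I^n+J\widetilde{I^{n-1}})\big),\qquad\nu=\sum_{n\ge1}\nu_n .$$
For $n\ge2$ the module in $\nu_n$ is $K_n/JK_{n-1}$; for $n=1$ it is $K_1=\widetilde I/I$, since $J\subseteq I$. Lifting generators degree by degree, we see that $K$ is generated over $R[Jt]$ by $g\le\nu$ homogeneous elements $\kappa_1,\dots,\kappa_g$, of degrees $d_1,\dots,d_g$ say. Hence
$$\alpha t\cdot\kappa_i=\sum_jc_{ij}t^{d_i+1-d_j}\kappa_j,\qquad c_{ij}\in J^{d_i+1-d_j},\quad c_{ij}=0\text{ if }d_i+1-d_j<0.$$
Multiply by the adjugate of the matrix $\big(\alpha t\,\delta_{ij}-c_{ij}t^{d_i+1-d_j}\big)$ over $R[It]$. Its determinant kills every $\kappa_j$, hence kills $K$. The $(i,j)$ entry is homogeneous of degree $d_i+1-d_j$, so the determinant is homogeneous of degree $g$, say $\sigma t^g$. In its expansion, consider a term that uses $\alpha t$ from $g-k$ diagonal places. Its other $k$ factors are entries $c_{i\pi(i)}$ for a permutation $\pi$ of $k$ indices, and the exponents $d_i+1-d_{\pi(i)}$ add up to $k$. Therefore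
$$\sigma=\alpha^g+j_1\alpha^{g-1}+\dots+j_g,\quad j_k\in J^k,\qquad\sigma\,\widetilde{I^n}\subseteq I^{n+g}\ \ (n\ge1).\tag{5}$$
If $K=0$, take $g=0$ and $\sigma=1$.

Let $s=\min\{n\ge1:\ I^{n+1}\subseteq J\widetilde{I^n}\}$; it exists because $I^{n+1}=JI^n$ for $n\gg0$. Then $\alpha^s\beta\in I^{s+1}\subseteq J\widetilde{I^s}$, so by (5) $\sigma\alpha^s\beta\in JI^{s+g}$. For $k\ge1$,
$$j_k\,\alpha^{g-k}\alpha^s\beta\in J^kI^{s+g-k+1}\subseteq JI^{s+g}.$$
Subtracting these from $\sigma\alpha^s\beta$ leaves $\alpha^{s+g}\beta\in JI^{s+g}$. By (4), $I^{s+g+1}=JI^{s+g}$, hence $v_n=0$ for $n\ge s+g+1$. Together with $v_1=\ell(I/J)$ and $v_n\le1$ for $n\ge2$, this gives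
$$\sum_{n\ge1}v_n\le\ell(I/J)+(s+g-1)\le\ell(I/J)+\nu+s-1.\tag{6}$$

**Step 5: the closures pay exactly this much.** We bound $\sum\tilde v_n$ from below by the right side of (6). First, $\tilde v_1=\ell(\widetilde I/J)=\ell(I/J)+\nu_1$. For $n\ge2$,
$$\tilde v_n=\nu_n+\ell\big((I^n+J\widetilde{I^{n-1}})/J\widetilde{I^{n-1}}\big).$$
For $2\le n\le s$ the last term is at least $1$, because $n-1<s$ and so $I^n\not\subseteq J\widetilde{I^{n-1}}$. By (3), $e_1\ge\ell(I/J)+\nu+s-1$. With (6), $\sum v_n\le e_1$. By (2), $\sum\omega_n=\sum v_n-e_1\le0$, so every $\omega_n$ is $0$, and $\operatorname{depth}gr_I(R)\ge1$ by Step 2. This proves Proposition 2. With Step 1, the trivial case $d=1$, and Section 4, it proves Theorem B. $\blacksquare$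

## 6. Moving one of the two relations up a degree

**Where the argument stops for $d=3$.** Briançon–Skoda with $l=3$ and $n=1$ gives only $I^3\subseteq\overline{J^3}\subseteq J$. So $I^2$ need not lie in $J$, and then $\Delta_1$ no longer controls $\ell(I^2/IJ)$, on which Step 3 rests. In the example of Theorem A this really happens: $\Delta_1=1$, but $(x^4yz^4)^2=x^8y^2z^8$ lies in $I^2$ and not in $J$. The table in Section 7 will show $\ell(I^2/IJ)\ge5$.

**What failure should look like.** One cannot just add a variable to the quartic ideal. For $I=(x^4,x^3y,xy^3,y^4,t)$ and $J=(x^4,y^4,t)$ one still has $\Delta_1=2$, by the argument of Step 3 in Section 7. But that example tells us what to change. By (1), depth $0$ for $d=2$ means $H_2\neq0$. For the quartic ideal, with $a=x^4$, $b=y^4$, the class is $h\,e_1\wedge e_2$ with $h\in G_0$, and it is a cycle because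
$$bh\in I^2\quad\text{and}\quad ah\in I^2 .$$
Both relations are paid for in $\Delta_1$.

For $d=3$ we have three parameters $a,b,c$, and depth $\le d-2=1$ still only needs $H_2\ne0$. Now the coefficient of $e_1\wedge e_2$ can be taken in $G_1$. Take it to be the class of $ch$, where $h\notin I$. Then $ch\,e_1\wedge e_2$ is a cycle over $G$ as soon as $ach,\,bch\in I^3$. This follows from
$$bh\in I^2\quad\text{and}\quad ach\in I^3 ,$$
without $ah\in I^2$ or $ch\in I^2$. The first relation is visible in $\Delta_1$ and the second in $\Delta_2$: two different numbers, each allowed to be $1$. It will turn out that the class is not a boundary precisely because neither $ah$ nor $ch$ lies in $I^2$.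

**Realizing it with monomials.** We need monomials with $w^2=bh$ and with $ach$ a product of three elements of $I$, and no other contribution to any $\Delta_p$. The quartic ideal has exponent set $\{0,1,3,4\}$, with $2$ missing. We keep this set and change the way it wraps around. For integers $0\le2S\le9p$ put
$$m(p,S)=(xz)^S\,y^{\,9p-2S},$$
a monomial of degree $9p$, with $m(p,S)\,m(q,T)=m(p+q,S+T)$. With $a=x^9$, $b=y^9$, $c=z^9$,
$$b=m(1,0),\quad w=m(1,1)=xy^7z,\quad v=m(1,3)=x^3y^3z^3,\quad u=m(1,4)=x^4yz^4,$$
$$h=m(1,2)=x^2y^5z^2,\qquad ac=m(2,9).$$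
Now $2=1+1$ gives $w^2=bh$, a relation with two factors, and $9+2=4+4+3$ gives $ach=u^2v$, a relation with three factors. In the quartic ideal the second relation was $4+2=3+3$, with two factors. Finally, adding $(x,y,z)^{10}$ to the ideal makes everything above the critical degree harmless, as we now check.

## 7. The counts in Theorem A

Work in $\mathbb Z[x,y,z]$ with $a,b,c,u,v,w,h$ as above, all of degree $9$. Put
$$E=\{a,b,c\},\quad D=\{a,b,c,u,v,w\},\quad\mathfrak n=(x,y,z),\quad J_0=(E),\quad I_0=(D)+\mathfrak n^{10}.$$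
Then $h\notin D$. For sets of monomials, $D^p$ is the set of $p$-fold products, and $ED^p$ is the set of products of one element of $E$ and one of $D^p$. A product of $p$ elements of $\{u,v,w\}$ is $m(p,S)$, where $S$ is the sum of the corresponding numbers $4,3,1$. This gives the multiplication table. For two factors:

- $u^2=x^8y^2z^8$, $uv=x^7y^4z^7$, $v^2=x^6y^6z^6$, $uw=x^5y^8z^5$ (here $S=8,7,6,5$), none of them in $J_0$;
- $vw=x^4y^{10}z^4=bu$ and $w^2=x^2y^{14}z^2=bh$ (here $S=4,2$).

For three factors:

- $w^3=b^2v$, $vw^2=b\,uw$, $uw^2=b\,v^2$, $v^2w=b\,uv$, $uvw=b\,u^2$ (here $S=3,5,6,7,8$);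
- $u^2w=v^3=abc$, $uv^2=ac\,w$, $u^3=ac\,v$ (here $S=9,10,12$);
- $u^2v=x^{11}y^5z^{11}=ac\,h$ (here $S=11$).

*Every triple product of $u,v,w$ other than $u^2v$ lies in $ED^2$*, as the first two lines show.

**Step 1: powers of $I_0$ in each degree.** This step reduces the counting to degree $9(p+1)$. We use two remarks.

*(A)* A monomial in $x,y,z$ of degree $\ge25$ is divisible by an element of $E$, since otherwise its degree is at most $3\cdot8=24$.

*(B)* Every monomial of degree $19$ is divisible by an element of $D$: if all exponents are $\le8$, each is $\ge19-16=3$, so $v$ divides it. Hence $\mathfrak n^{19}=(D)\mathfrak n^{10}$, and $I_0^2=(D^2)+(D)\mathfrak n^{10}+\mathfrak n^{20}=(D^2)+\mathfrak n^{19}$.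

*(C)* *For $p\ge2$: $I_0^p=(D^p)+\mathfrak n^{9p+1}$ and $J_0I_0^p=(ED^p)+\mathfrak n^{9p+10}$.* For $p=2$ the first equality is (B). Suppose the first equality holds for $p\geq 2$. Since $9p+10\ge28$, (A) gives $(E)\,\mathfrak n^{9p+1}=\mathfrak n^{9p+10}$, and the second equality for $p$ follows. Moreover,
$$I_0^{p+1}=\big((D)+\mathfrak n^{10}\big)\big((D^p)+\mathfrak n^{9p+1}\big)\subseteq(D^{p+1})+\mathfrak n^{9p+10},$$
and $\mathfrak n^{9p+10}=(E)\mathfrak n^{9p+1}\subseteq I_0^{p+1}$. So $I_0^{p+1}=(D^{p+1})+\mathfrak n^{9(p+1)+1}$, and the induction continues.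

For all $p\ge1$, therefore, the monomials of $I_0^p$ are those of $D^p$, of degree $9p$, and all monomials of degree $>9p$.

*(D)* *$ch\notin D^2$ and $ah\notin D^2$.* The monomial $ch=x^2y^5z^{11}$ is divisible by $c$ but not by $a$ or $b$. If it is a product of two elements of $D$ one of which is in $E$, that one is $c$ and the other is $h\notin D$. Otherwise it is in $\{u^2,uv,v^2,uw,vw,w^2\}$. But those monomials have equal exponents at $x$ and $z$, and $ch$ does not. Since $D$ is symmetric under $x\leftrightarrow z$, also $ah\notin D^2$.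

**Step 2: counting $(I_0^{p+1}\cap J_0)\setminus I_0^pJ_0$.**

*$p=0$.* $I_0\cap J_0=J_0$, so there is nothing to count.

*$p=1$.* A monomial of $J_0$ of degree $\ge19$ is an element of $E$ times a monomial of degree $\ge10$, so it lies in $J_0I_0$. In degree $18$ the monomials of $I_0^2$ are $D^2$, and those of $J_0I_0$ are $ED$. An element of $D^2\setminus ED$ is a product of two of $u,v,w$. Of these, $u^2,uv,v^2,uw$ are not in $J_0$, and $vw=bu\in ED$. There remains $w^2=bh\in J_0$. Among $E$ only $b$ divides $x^2y^{14}z^2$, and the quotient $h$ is not in $D$, so $w^2\notin ED$. The count is $1$.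

*$p=2$.* By (C), monomials of degree $\ge28$ lie in $J_0I_0^2$. In degree $27$ we compare $D^3$ with $ED^2$. A product with a factor in $E$ is in $ED^2$, and so is every triple product of $u,v,w$ except possibly $u^2v$. Now $u^2v=ach\in J_0$ is divisible by $a$ and by $c$ but not by $b$, and the quotients are $ch$ and $ah$. By (D) neither is in $D^2$. So $u^2v\notin ED^2$, and the count is $1$.

*$p\ge3$.* First, $D^4\subseteq ED^3$. This is clear for products with a factor in $E$. A product of four elements of $\{u,v,w\}$ contains a triple subproduct other than $u^2v$: if it contains $u^2v$, it is $u^3v$, $u^2v^2$ or $u^2vw$, and these contain $u^3$, $uv^2$, $u^2w$ respectively. That triple is in $ED^2$, so the product is in $ED^3$. It follows that $D^{p+1}\subseteq ED^p$ for $p\ge3$. By (C),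
$$I_0^{p+1}=(D^{p+1})+\mathfrak n^{9p+10}\subseteq(ED^p)+\mathfrak n^{9p+10}=J_0I_0^p .$$
So $I_0^{p+1}=J_0I_0^p$, and the count is $0$.

**Step 3: the remaining parameters change nothing.** Let $P=\mathbb Z[x,y,z,t_4,\dots,t_d]$, $(t)=(t_4,\dots,t_d)$, $\mathcal I=I_0P+(t)$ and $\mathcal J=J_0P+(t)$ in $P$, so that $I=\mathcal IR$ and $J=\mathcal JR$ are the ideals of Theorem A. Let $\mu$ be a monomial in $x,y,z$, and $\nu$ a monomial of degree $s$ in the $t_i$. Since $\mathcal I^{p+1}=\sum_{j=0}^{p+1}I_0^{p+1-j}(t)^j$, we have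
$$\mu\nu\in\mathcal I^{p+1}\iff\mu\in I_0^{p+1-s}.$$
Suppose $s\ge1$ and $\mu\nu\in\mathcal I^{p+1}$. Write $\nu=t_i\nu'$. Then $\mu\in I_0^{p-(s-1)}$, so $\mu\nu'\in\mathcal I^p$ and $\mu\nu\in(t)\mathcal I^p\subseteq\mathcal J\mathcal I^p$. Such monomials are never counted. Suppose $s=0$. Then $\mu\in\mathcal I^{p+1}\cap\mathcal J$ iff $\mu\in I_0^{p+1}\cap J_0$, and $\mu\in\mathcal I^p\mathcal J$ iff $\mu\in I_0^pJ_0$, because the monomial generators not involving the $t_i$ are those of $I_0^pJ_0$. So the counts of Step 2 are unchanged. By Lemma 1(1) and (4),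
$$\Delta_1(I,J)=\Delta_2(I,J)=1,\qquad\Delta_p(I,J)=0\quad(p\ne1,2).$$
(The same reasoning gives $\Delta_1=2$ for the quartic ideal with $t$ added, as claimed in Section 6.)

**Step 4: $J$ is a minimal reduction.** We have $\mathcal I^4=I_0^4P+(t)\mathcal I^3=J_0I_0^3P+(t)\mathcal I^3\subseteq\mathcal J\mathcal I^3$, so $I^4=JI^3$. Thus $J$ is a reduction of the $\mathfrak m$-primary ideal $I$ generated by $d$ elements, hence minimal by Section 2.

We also see the failure announced in Section 6. The five monomials $u^2,uv,v^2,uw,w^2$ are in $\mathcal I^2$ and not in $\mathcal I\mathcal J$. By Lemma 1, applied to $\mathcal I\mathcal J\subseteq\mathcal I\mathcal J+(u^2,uv,v^2,uw,w^2)$, whose difference is finite because $\mathcal I\mathcal J$ contains powers of all variables, $\ell(I^2/IJ)\ge5$.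

## 8. A nonzero class in $H_2$

It remains to prove $\operatorname{depth}gr_I(R)\le d-2$ in Theorem A. Let $G=gr_I(R)$, $f_1=a$, $f_2=b$, $f_3=c$, $f_i=t_i$ for $i\ge4$, and let $f_i^*\in G_1=I/I^2$ be the image of $f_i$. By (1), it is enough to show
$$H_2(f_1^*,\dots,f_d^*;G)\ne0.$$
Give the basis elements $e_1,\dots,e_d$ of the Koszul complex degree $1$. In total degree $3$ the relevant part of $K(f^*;G)$ is
$$\bigoplus_{i<j<k}(R/I)\,e_i\wedge e_j\wedge e_k\ \longrightarrow\ \bigoplus_{i<j}(I/I^2)\,e_i\wedge e_j\ \longrightarrow\ \bigoplus_i(I^2/I^3)\,e_i ,$$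
with $\partial(e_i\wedge e_j)=f_i^*e_j-f_j^*e_i$ and $\partial(e_i\wedge e_j\wedge e_k)=f_i^*\,e_j\wedge e_k-f_j^*\,e_i\wedge e_k+f_k^*\,e_i\wedge e_j$.

**Step 1: the cycle.** The aim is to use the two relations $bh=w^2$ and $ach=u^2v$. Since $c\in I$, $ch\in I$. Let $\xi$ be the class of $ch$ in $I/I^2$ times $e_1\wedge e_2$. Then $\partial\xi$ has coefficient $ach$ at $e_2$ and $-bch$ at $e_1$, taken in $I^2/I^3$. But
$$ach=u^2v\in I^3,\qquad bch=c\,w^2\in I^3,$$
so $\partial\xi=0$.

**Step 2: it is not a boundary.** The aim is to reduce this to statement (D). Suppose $\xi=\partial\rho$ with $\rho=\sum_{i<j<k}r_{ijk}\,e_i\wedge e_j\wedge e_k$, and lift the $r_{ijk}$ to $R$. Put $r=r_{123}$. Comparing coefficients of $e_1\wedge e_2$ and of $e_2\wedge e_3$ in $I/I^2$,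
$$ch-rc-\sum_{k\ge4}r_{12k}t_k\in I^2,\qquad ra+\sum_{k\ge4}r_{23k}t_k\in I^2 .$$
So
$$(h-r)\,c\in I^2+(t_4,\dots,t_d)R,\qquad ra\in I^2+(t_4,\dots,t_d)R.\tag{7}$$
Let $L=\mathcal I^2+(t)=I_0^2P+(t)$, a monomial ideal of $P$ with $LR=I^2+(t_4,\dots,t_d)R$. By (7) and Lemma 1(2), $h-r\in(L:c)R$ and $r\in(L:a)R$. Adding,
$$h\in\big((L:c)+(L:a)\big)R .$$
The unknown $r$ has disappeared, and $h$ is a monomial. By Lemma 1(3), $h$ lies in the monomial ideal $(L:c)+(L:a)$ of $P$, hence in one of the two summands. So $ch\in L$ or $ah\in L$. As no $t_i$ occurs in these monomials, $ch\in I_0^2$ or $ah\in I_0^2$. Both have degree $18$, so by Section 7, Step 1, $ch\in D^2$ or $ah\in D^2$. This contradicts (D).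

Hence $H_2(f^*;G)\ne0$, and by (1) $\operatorname{depth}gr_I(R)\le d-2$. With Section 7 this proves Theorem A. $\blacksquare$

**Proof of the Corollary.** If $d\le2$, the implication holds for all $(I,J)$ by Theorem B. If $d\ge3$, choose any regular system of parameters of $R$. The pair $(I,J)$ of Theorem A satisfies $\Delta_p\le1$ for all $p$, and $\operatorname{depth}gr_I(R)\le d-2$. $\blacksquare$
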